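# Axe rank and saw rank can differ: a gap on finite 2-groups

## Two theorems on supersolvable groups

Each finite supersolvable group $G$ carries two numbers. The *axe rank* $\mathrm{axe}(G)$ is the least number of spheres in a product of spheres on which $G$ acts freely and linearly. The *saw rank* $\mathrm{saw}(G)$ counts, in the most economical normal series with cyclic factors, the factors that see an element of prime order. (Precise definitions follow in the next section.) The paper "A new notion of rank for finite supersolvable groups and free linear actions on products of spheres" states as Conjecture 1.1 that the two numbers are equal for every finite supersolvable group. This conjecture is false.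

**Theorem A.** There is a $2$-group $G$ with $|G|=2^{13}$ and $\mathrm{axe}(G)=7<8=\mathrm{saw}(G)$.

**Theorem B.** $\mathrm{axe}(G)\le \mathrm{saw}(G)$ for every finite supersolvable group $G$. On the other hand, $\mathrm{saw}-\mathrm{axe}$ is unbounded: for every $n\ge 1$ there is a finite $2$-group with $\mathrm{saw}-\mathrm{axe}=n$. Hence the values of $\mathrm{saw}-\mathrm{axe}$ on finite supersolvable groups are exactly the non-negative integers.

A finite $2$-group is supersolvable: its centre is non-trivial, so by induction it has a normal series with all factors of order $2$. Hence Theorem A does refute the conjecture.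

## Free linear actions, Cauchy factors, and the two ranks

All $\mathbb CG$-modules are finite-dimensional and non-zero.

**Definition (axe rank).** An element $g\in G$ *acts freely* on a module $X$ if $g$ fixes no non-zero vector of $X$, that is, if $1$ is not an eigenvalue of $g$ on $X$. The group $G$ *acts freely* on a set $\mathcal X$ of modules if every non-trivial element of $G$ acts freely on some member of $\mathcal X$. The *axe rank* $\mathrm{axe}(G)$ is the least size of such a set $\mathcal X$.

To see the spheres, choose on each $X$ a $G$-invariant Hermitian inner product (average any inner product over $G$) and let $S(X)$ be the unit sphere. An element $g$ fixes a point $(v_X)$ of $\prod_X S(X)$ exactly when it fixes every $v_X$. So $g$ has no fixed point on the product exactly when it acts freely on some $X$. Actions on products of spheres that arise in this way are called linear.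

**Definition (saw rank).** A *Cauchy element* is an element of prime order. Let $G_*:1=G_0\triangleleft\dots\triangleleft G_t=G$ be a series of subgroups, each normal in $G$, with cyclic factors $G_k/G_{k-1}$. The factor $G_k/G_{k-1}$ is *Cauchy* if the set $G_k-G_{k-1}$ contains a Cauchy element. The number of Cauchy factors is the rank $\mathrm{rk}(G_*)$, and $\mathrm{saw}(G)$ is the minimum of $\mathrm{rk}(G_*)$ over all such series.

The element of prime order has to live in $G$ itself. An element of prime order in the quotient $G_k/G_{k-1}$ is not enough.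

**Examples.**

1. *The quaternion group $Q_8$.* The only involution is $-1$. It acts as $-1$ on the $2$-dimensional irreducible module, and every non-trivial element has a power equal to $-1$, so $\mathrm{axe}(Q_8)=1$. In the series $1<\{\pm1\}<\langle i\rangle<Q_8$ only the first factor is Cauchy, so $\mathrm{saw}(Q_8)=1$.
2. *The dihedral group $D_8$ of order $8$.* The series $1<C_4<D_8$ has two factors, so $\mathrm{saw}\le 2$. Since $D_8$ contains $C_2\times C_2$, we have $\mathrm{axe}\ge2$. Indeed, on any module the subgroup $C_2\times C_2$ has a one-dimensional submodule with some character, whose kernel is non-trivial, and a non-trivial element of the kernel fixes a vector. Proposition 1 below gives $\mathrm{axe}\le\mathrm{saw}$, so both ranks are $2$.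
3. *The symmetric group $S_3$.* The only normal series with cyclic factors and no repetition is $1<C_3<S_3$, and both factors are Cauchy, so $\mathrm{saw}(S_3)=2$. Suppose one module $X$ sufficed. A transposition has eigenvalues $\pm1$ and no eigenvalue $1$, so it acts as $-1$. Then a product of two transpositions, a $3$-cycle, acts as the identity, which is not free. So $\mathrm{axe}(S_3)\ge2$, and again both ranks are $2$.

One remark is used throughout: if every Cauchy element acts freely on some member of $\mathcal X$, then so does every $g\neq1$. Indeed, some power of $g$ is a Cauchy element, and a vector fixed by $g$ is fixed by that power. In a $2$-group the Cauchy elements are exactly the involutions.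

## Inducing characters from a series: $\mathrm{axe}\le\mathrm{saw}$

Recall that if $H\trianglelefteq G$ and $\lambda$ is a linear character of $H$, then $\mathrm{Ind}_H^G\lambda$ restricted to $H$ is a direct sum of $G$-conjugates of $\lambda$.

**Proposition 1.** For every finite supersolvable $G$, $\mathrm{axe}(G)\le\mathrm{saw}(G)$.

*Proof.* Let $G_*$ be a normal series with cyclic factors. For each Cauchy factor $G_k/G_{k-1}$ let $\lambda_k$ be a faithful linear character of this cyclic group, viewed as a character of $G_k$, and put $X_k=\mathrm{Ind}_{G_k}^G\lambda_k$. On $G_k$ the module $X_k$ is a sum of conjugates of $\lambda_k$. The kernel of a conjugate is a conjugate of $G_{k-1}$, hence equals $G_{k-1}$. So each element of $G_k-G_{k-1}$ has no eigenvalue $1$ on $X_k$. Every Cauchy element lies in exactly one set $G_k-G_{k-1}$, and then that factor is Cauchy by definition. So every Cauchy element acts freely on some $X_k$, and by the remark above $G$ acts freely on $\{X_k\}$, a set of at most $\mathrm{rk}(G_*)$ modules. $\square$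

In particular $\mathrm{axe}(G)$ is well defined. For $C_2$ both ranks are $1$, so the gap $0$ occurs.

To prove the conjecture one would try to run this backwards and turn a free set of modules into a series with one Cauchy factor per module. Proposition 1 uses characters $\lambda_k$ of normal subgroups $G_k$ that are *nested*: for $j<k$ the group $G_j$ lies inside $\ker\lambda_k$. A free set of modules induced from normal subgroups $\hat M_1,\hat M_2,\dots$ has no reason to be nested like this. We shall build a group where two such modules do the work of three Cauchy factors because they cannot be nested.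

## Groups built from a quadratic map over $\mathbb F_2$

We want groups whose involutions we can prescribe. The following construction turns the two ranks into questions of linear algebra over $\mathbb F_2$. For a group $E$ acting linearly on $A$, and $v\in A$, $x\in E$, write $[v,x]=xv-v$.

**Data.** Let $A$ and $W=\mathbb F_2^w$ be finite-dimensional $\mathbb F_2$-spaces, $f:A\times A\to W$ bilinear, and $q(a)=f(a,a)$. Let $x_1,\dots,x_l\in GL(A)$ commute with $x_i^2=1$, and $E=\langle x_1,\dots,x_l\rangle$. Let $s_i:A\to W$ be maps such that for all $i,j$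
$$s_i(a+a')+s_i(a)+s_i(a')=f(x_ia,x_ia')+f(a,a'),\tag{1}$$
$$s_i(x_ja)=s_i(a).\tag{2}$$

The left side of (1) is called the *polarization* of $s_i$; it is symmetric in $a,a'$. Putting $a=a'=0$ in (1) gives $s_i(0)=0$. Putting $a=a'$ then gives $q(x_ia)=q(a)$.

**The group.** Let $N=W\times A$ with
$$(w,a)(w',a')=(w+w'+f(a,a'),\,a+a').$$
This is associative because $f$ is bilinear. The identity is $(0,0)$, and $(w,a)^{-1}=(w+q(a),a)$. Put $X_i(w,a)=(w+s_i(a),x_ia)$. We have
$$X_i\big((w,a)(w',a')\big)=\big(w+w'+f(a,a')+s_i(a+a'),\,x_i(a+a')\big),$$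
$$X_i(w,a)\,X_i(w',a')=\big(w+w'+s_i(a)+s_i(a')+f(x_ia,x_ia'),\,x_i(a+a')\big),$$
and these agree by (1). By (2), $X_iX_j(w,a)=(w+s_j(a)+s_i(x_ja),x_ix_ja)=(w+s_i(a)+s_j(a),x_ix_ja)$. This is symmetric in $i,j$, and for $i=j$ it is $(w,a)$. So the $X_i$ are commuting automorphisms of $N$ with $X_i^2=1$. They fix $W$ pointwise because $s_i(0)=0$.

Let $Q=\langle y_1\rangle\times\dots\times\langle y_l\rangle$ with every $y_i$ of order $4$, acting on $N$ by $y_i\mapsto X_i$, and let
$$G=N\rtimes Q,\qquad R=\{y\in Q:y^2=1\}=\langle y_1^2,\dots,y_l^2\rangle,\qquad Z=WR,\qquad z=w+l.$$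
Then $|G|=2^{w+\dim A+2l}$. Since $X_i^2=1$, the group $R$ acts trivially on $N$. It also commutes with $Q$, and $W$ is centralized by $N$ and by $Q$. So $Z=W\times R$ is central in $G$ and elementary abelian of rank $z$.

The subgroup $NR$ is normal, because $G/N\cong Q$ is abelian. The map $NR\to A$, $(w,a)r\mapsto a$, is a homomorphism with kernel $Z$. On $NR/Z\cong A$ the group $G$ acts by conjugation through $E$: $y_i$ acts as $x_i$, and $N$ acts trivially. Hence **$E$-submodules of $A$ correspond to normal subgroups of $G$ between $Z$ and $NR$**.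

**Involutions.** Suppose $(ny)^2=1$ with $n\in N$, $y\in Q$. Modulo $N$ we get $y^2=1$, so $y\in R$ commutes with $n$, and therefore $n^2=1$. As $(w,a)^2=(q(a),0)$, the involutions of $G$ are exactly the non-identity elements $(w,a)r$ with $r\in R$ and $q(a)=0$. All of them lie in $NR$. This is why the $y_i$ have order $4$: no involution lies outside $NR$. Put
$$C=\{a\in A:\ a\ne0,\ q(a)=0\}.$$

**Definition.** An *$E$-filtration* of $A$ is a chain $0=B_0\le B_1\le\dots\le B_t=A$ of $E$-submodules with $|B_k/B_{k-1}|\le2$. Let $c(A,C)$ be the minimum, over all $E$-filtrations, of the number of indices $k$ with $(B_k-B_{k-1})\cap C\ne\emptyset$.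

Two facts are used often. First, $E$ acts trivially on a group of order at most $2$, so
$$[B_k,E]\subseteq B_{k-1}.$$
Second, every chain of $E$-submodules from $0$ to $A$ refines to an $E$-filtration. Indeed $E$ is a $2$-group, so on a non-zero $\mathbb F_2$-module the number of fixed vectors is congruent modulo $2$ to the order of the module, hence even. So there is a non-zero fixed vector, and we apply this to the quotients.

**Example.** Let $W=0$, $f=0$, $A=\langle h,g\rangle$, $l=1$, $x_1h=h+g$, $x_1g=g$, $s_1=0$. Then $G=(C_2\times C_2)\rtimes C_4$ has order $16$, $z=1$ and $C=\{g,h,h+g\}$. The only one-dimensional submodule is $\langle g\rangle$, so every $E$-filtration is $0<\langle g\rangle<A$ up to repetitions, and $c(A,C)=2$.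

## Both ranks read off from filtrations and functionals

**Proposition 2.** In the situation above:

(a) $\mathrm{saw}(G)=z+c(A,C)$.

(b) Suppose $M_1,\dots,M_r$ are $E$-submodules of $A$ with $E$-invariant linear maps $\varphi_j:M_j\to\mathbb F_2$, and each $c\in C$ lies in some $M_j$ with $\varphi_j(c)=1$. Then $\mathrm{axe}(G)\le z+r$.

(c) If $U\le A$ is a subspace with $q|_U=0$, then $\mathrm{axe}(G)\ge z+\dim U$.

*Proof of (a), upper bound.* The aim is to turn an $E$-filtration into a normal series. Given $B_*$, take a full flag of $Z$ (its members are central, hence normal), then the preimages $\hat B_k$ of the $B_k$ in $NR$, then a series from $NR$ to $G$ with factors of order $2$, which exists because $G/NR\cong Q/R$ is abelian. The $z$ factors inside $Z$ are all Cauchy. No factor above $NR$ is Cauchy. The set $\hat B_k-\hat B_{k-1}$ contains an involution if and only if $(B_k-B_{k-1})\cap C\ne\emptyset$, by the description of involutions. So the rank is $z$ plus the number of sections of $B_*$ that meet $C$.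

*Proof of (a), lower bound.* The aim is to extract an $E$-filtration from an arbitrary normal series $G_*$ with cyclic factors.

First we reduce to factors of order $2$. Insert the preimages of all subgroups of the cyclic factors; a subgroup of a cyclic normal subgroup of $G/G_{k-1}$ is characteristic in it, hence normal in $G/G_{k-1}$. An involution in $G_k-G_{k-1}$ maps to the unique element of order $2$ of $G_k/G_{k-1}$. So all involutions of $G_k-G_{k-1}$ land in one and the same new section, and a Cauchy factor becomes exactly one Cauchy factor. The rank does not change. Deleting repetitions, we may assume $|G_k/G_{k-1}|=2$ for all $k$.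

Put $H_k=G_kZ$. From $|H_k|=|G_k||Z|/|G_k\cap Z|$ we get
$$|H_k:H_{k-1}|\cdot|G_k\cap Z:G_{k-1}\cap Z|=2 .$$
So each $k$ is of exactly one of two types: type 1 if $G_k\cap Z\neq G_{k-1}\cap Z$, and type 2 if $H_k\ne H_{k-1}$. There are exactly $z$ indices of type 1. All are Cauchy, because an element of $(G_k\cap Z)-(G_{k-1}\cap Z)$ is an involution in $G_k-G_{k-1}$.

Let $B_k$ be the image of $H_k\cap NR$ in $A$. The group $H_k\cap NR$ is normal in $G$ and lies between $Z$ and $NR$, so $B_k$ is an $E$-submodule. Also $B_0=0$, $B_t=A$, and $|B_k/B_{k-1}|\le|H_k/H_{k-1}|\le2$. So $B_*$ is an $E$-filtration. Suppose $c\in(B_k-B_{k-1})\cap C$. Then $(0,c)$ is an involution in $H_k-H_{k-1}$. Write $(0,c)=u\zeta$ with $u\in G_k$, $\zeta\in Z$. As $\zeta$ is central with $\zeta^2=1$, we get $u^2=1$. Also $u\notin H_{k-1}\supseteq G_{k-1}$. So $u$ is an involution in $G_k-G_{k-1}$, and $k$ is Cauchy of type 2. Hence $\mathrm{rk}(G_*)\ge z+c(A,C)$.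

*Proof of (b).* The aim is to build one module for each $\varphi_j$ and one for each dimension of $Z$. Let $\hat M_j\trianglelefteq G$ be the preimage of $M_j$ in $NR$, and let $\lambda_j$ be the character $(-1)^{\varphi_j}$ inflated to $\hat M_j$. It is $G$-invariant, because $G$ acts on $\hat M_j/Z\cong M_j$ through $E$ and $\varphi_j$ is $E$-invariant. So $\hat M_j$ acts on $\mathrm{Ind}_{\hat M_j}^G\lambda_j$ by the scalars $\lambda_j$. Let $\mu_1,\dots,\mu_z$ be a basis of $\mathrm{Hom}(Z,\{\pm1\})$. As $Z$ is central, it acts on $\mathrm{Ind}_Z^G\mu_i$ by the scalars $\mu_i$. An involution in $Z$ acts as $-1$ on some $\mathrm{Ind}_Z^G\mu_i$. An involution outside $Z$ has image $c\in C$, hence acts as $-1$ on some $\mathrm{Ind}_{\hat M_j}^G\lambda_j$. So $G$ acts freely on this set of at most $z+r$ modules.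

*Proof of (c).* The aim is to exhibit a large elementary abelian subgroup. The set $H=\{(w,a)r:w\in W,\ a\in U,\ r\in R\}$ is a subgroup all of whose elements have square $1$, so it is elementary abelian, of rank $e=z+\dim U$. Let $G$ act freely on $\mathcal X$. For each $X\in\mathcal X$ choose a one-dimensional $H$-submodule, with character $\chi_X$. An element of $\bigcap_X\ker\chi_X$ fixes a non-zero vector in every $X$, so this intersection is trivial. Each $\ker\chi_X$ has index at most $2$ in $H$, so $|\mathcal X|\ge e$. $\square$

In the example above, (a) gives $\mathrm{saw}(G)=3$, and (c) with $U=A$ gives $\mathrm{axe}(G)\ge3$. With Proposition 1, both ranks are $3$.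

The discrepancy we want is now visible. Part (b) allows functionals on *different* submodules with no relation between them. Part (a) insists on a chain.

## Two building blocks for the forms, and two trial modules with equal ranks

We describe $f$ by coordinates on $A$; a prime marks the second argument. All forms below are assembled from invariant terms and two blocks. Suppose $x$ sends a coordinate $u$ to $u+p$, where $p$ is an $x$-invariant coordinate.

*Block I.* The form $uu'+up'$ becomes
$$(u+p)(u'+p')+(u+p)p'=uu'+up'+(up'+pu'),$$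
because the two terms $pp'$ cancel. The change $up'+pu'$ is the polarization of $up+u$. This function is invariant: $(u+p)p+(u+p)=up+p+u+p=up+u$. On the diagonal the form is $u+up=u(1+p)$.

*Block II.* Suppose $x$ also sends $v$ to $v+r$ with $r$ invariant. Then $ur'+vp'$ changes by $pr'+rp'$, the polarization of the invariant function $pr$. On the diagonal the form is $ur+vp$. The term $ur'$ alone would change by $pr'$, which is not symmetric when $p,r$ are different coordinates and so is no polarization; the partner $vp'$ repairs this.

**First trial.** Let $A=\langle g,b,k,h\rangle$ with coordinates $\gamma,\beta,\kappa,\delta$, one generator $x$ with $xk=k+b$, $xh=h+g$ (so $\beta\mapsto\beta+\kappa$, $\gamma\mapsto\gamma+\delta$), and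
$$f=(\beta\beta'+\beta\kappa'+\kappa\delta',\ \gamma\kappa'+\beta\delta'),\qquad s=(\beta\kappa+\beta,\ \kappa\delta).$$
Conditions (1) and (2) hold by the two blocks, since $\kappa\delta'$ is invariant. Now $q=(\beta+\beta\kappa+\kappa\delta,\ \gamma\kappa+\beta\delta)$. For $\kappa=1$ we get $q=(\delta,\gamma+\beta\delta)$, which vanishes iff $\delta=\gamma=0$. For $\kappa=0$ we get $q=(\beta,\beta\delta)$, which vanishes iff $\beta=0$. So $C=\{g,\,h,\,h+g,\,k,\,k+b\}$.

The functional $\kappa+\delta$ is $E$-invariant on all of $A$, and it equals $1$ on every element of $C$ except $g$. Refining $0<\langle g\rangle<\ker(\kappa+\delta)<A$ gives $c(A,C)\le2$. Since $q$ vanishes on $\langle g,h\rangle$, Propositions 1 and 2 give $z+2\le\mathrm{axe}\le\mathrm{saw}\le z+2$. There is no gap: a single invariant functional on $A$ catches the $k$'s and the $h$'s together.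

**Second trial.** To prevent this, use two $h$'s. Let $A=\mathbb F_2^6$ with basis $g,b_1,b_2,k,h_1,h_2$ and coordinates $(\gamma,\beta_1,\beta_2,\kappa,\delta_1,\delta_2)$. Let $x_1,x_2$ act by
$$x_ik=k+b_i,\qquad x_ih_i=h_i+g,\qquad\text{i.e. }\ \gamma\mapsto\gamma+\delta_i,\quad\beta_i\mapsto\beta_i+\kappa,$$
fixing the other basis vectors. Let $f$ have components $\beta_i\beta_i'+\beta_i\kappa'+\kappa\delta_i'$ ($i=1,2$) and $\gamma\kappa'+\beta_1\delta_1'+\beta_2\delta_2'$. The blocks give (1) and (2), with $s_1=(\beta_1\kappa+\beta_1,0,\kappa\delta_1)$ and $s_2=(0,\beta_2\kappa+\beta_2,\kappa\delta_2)$. The same computation as before gives $C=(\langle g,h_1,h_2\rangle\setminus0)\cup(k+\langle b_1,b_2\rangle)$. But now $q$ vanishes on the three-dimensional space $\langle g,h_1,h_2\rangle$, so the axe rank has gone up as well: $\mathrm{axe}\ge z+3$. The invariant functional $\kappa+\delta_1$ is $1$ on $C$ except on $g,h_2,h_2+g$, so refining $0<\langle g\rangle<\langle g,h_2\rangle<\ker(\kappa+\delta_1)<A$ gives $c(A,C)\le3$. Again $\mathrm{axe}=\mathrm{saw}=z+3$.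

What stops the second trial is $h_1+h_2\in C$: no linear functional equals $1$ on all of $h_1$, $h_2$, $h_1+h_2$. The way past this is to replace $h_1+h_2$ by $h_3=h_1+h_2+b_1$. On $\ker\kappa$ the vector $b_1$ is not a commutator, and an invariant functional may take the value $1$ on it, hence the value $1$ on $h_1,h_2,h_3$ at once. On all of $A$, however, $b_1=[k,x_1]$ is a commutator, so every invariant functional kills it, and no invariant functional on $A$ equals $1$ on all three $h_j$. So the $h$'s are caught by one functional on a submodule that avoids $k$, but never in the same section as $k$.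

## A group of order $2^{13}$ with ranks 7 and 8

Keep $A=\mathbb F_2^6$ and $x_1,x_2$ from the second trial. Each $x_i-1$ maps $A$ into $\langle g,b_1,b_2\rangle$ and kills that subspace. So $(x_i-1)(x_j-1)=0$ for all $i,j$, and the $x_i$ commute with $x_i^2=1$. Let $W=\mathbb F_2^3$ and
$$\begin{aligned}f_1&=\beta_1\beta_1'+\beta_1\kappa'+\kappa\delta_1'+\delta_1\delta_2',\\ f_2&=\beta_2\beta_2'+\beta_2\kappa'+\kappa\delta_2',\\ f_3&=\gamma\kappa'+\beta_1\delta_1'+\beta_2\delta_2'+\delta_1\delta_2',\end{aligned}$$
$$s_1=(\beta_1\kappa+\beta_1,\ 0,\ \kappa\delta_1),\qquad s_2=(0,\ \beta_2\kappa+\beta_2,\ \kappa\delta_2).$$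

**Step 1: the data satisfy (1) and (2).** The terms $\kappa\delta_i'$ and $\delta_1\delta_2'$ are invariant. Under $x_i$, the form $f_i$ changes by $\beta_i\kappa'+\kappa\beta_i'$ (Block I with $u=\beta_i$, $p=\kappa$), the polarization of $\beta_i\kappa+\beta_i$. The form $f_{3-i}$, with $3-i\in\{1,2\}$, contains neither $\gamma$ nor $\beta_i$ and does not change. The form $f_3$ changes by $\delta_i\kappa'+\kappa\delta_i'$ (Block II with $u=\gamma$, $p=\delta_i$, $v=\beta_i$, $r=\kappa$), the polarization of $\kappa\delta_i$. This is (1). For (2): $\kappa\delta_i$ is invariant; $\beta_i\kappa+\beta_i$ is invariant under $x_i$ by Block I, and $x_{3-i}$ does not move $\beta_i$ or $\kappa$.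

So we get a group $G$ with $l=2$, $w=3$, $z=5$ and $|G|=2^{3+6+4}=2^{13}$.

**Step 2: the set $C$.** This step finds all involutions. On the diagonal,
$$q=\big(\beta_1+\beta_1\kappa+\kappa\delta_1+\delta_1\delta_2,\ \ \beta_2+\beta_2\kappa+\kappa\delta_2,\ \ \gamma\kappa+\beta_1\delta_1+\beta_2\delta_2+\delta_1\delta_2\big).$$
If $\kappa=1$, then $q=(\delta_1+\delta_1\delta_2,\ \delta_2,\ \gamma+\beta_1\delta_1+\beta_2\delta_2+\delta_1\delta_2)$. This vanishes iff $\delta_2=0$, then $\delta_1=0$, then $\gamma=0$; the $\beta_i$ are free. If $\kappa=0$, the first two components vanish iff $\beta_1=\delta_1\delta_2$ and $\beta_2=0$, and then the third is $\delta_1\delta_2+\delta_1\delta_2=0$; here $\gamma,\delta_1,\delta_2$ are free. With $h_3:=h_1+h_2+b_1$,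
$$C=\{g\}\ \cup\ \big(k+\langle b_1,b_2\rangle\big)\ \cup\ \{h_j,\ h_j+g:\ j=1,2,3\}.$$

**Step 3: $\mathrm{axe}(G)=7$.** For the upper bound we need two functionals.

* $M_1=\langle k,g,b_1,b_2\rangle$ with $\varphi_1=\kappa+\gamma$. This is a submodule, and $\varphi_1$ is invariant because $[M_1,E]\subseteq\langle b_1,b_2\rangle\le\ker\varphi_1$. We have $\varphi_1=1$ on $g$ and on $k+\langle b_1,b_2\rangle$.
* $M_2=\ker\kappa$ with $\varphi_2=\delta_1+\delta_2+\beta_1$. It is invariant because $[M_2,E]\subseteq\langle g\rangle\le\ker\varphi_2$. We have $\varphi_2(h_1)=\varphi_2(h_2)=1$, $\varphi_2(h_3)=1+1+1=1$ and $\varphi_2(g)=0$, so $\varphi_2=1$ on all $h_j$ and $h_j+g$.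

Proposition 2(b) gives $\mathrm{axe}(G)\le5+2$. Since $q$ vanishes on $\langle g,h_1\rangle$, Proposition 2(c) gives $\mathrm{axe}(G)\ge5+2$.

The two pairs are not nested: $k\in M_1\setminus M_2$ and $h_1\in M_2\setminus M_1$, so neither $M_1\le\ker\varphi_2$ nor $M_2\le\ker\varphi_1$. The next step shows that no other choice produces a chain with two sections.

**Step 4: $c(A,C)\ge3$.** Let $B_*$ be an $E$-filtration, and let $k_1$ be the largest index with $(B_{k_1}-B_{k_1-1})\cap C\neq\emptyset$. Then $C\subseteq B_{k_1}$. As $C$ contains $g,k,k+b_1,k+b_2,h_1,h_2$, it spans $A$, so $B_{k_1}=A$ and $|A/B_{k_1-1}|=2$. Since $k\in B_{k_1}$, we get $b_1=[k,x_1]\in B_{k_1-1}$.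

If $h_1,h_2,h_3$ were all outside the hyperplane $B_{k_1-1}$, their sum would be outside too. But $h_1+h_2+h_3=b_1\in B_{k_1-1}$. So some $h_j$ lies in $B_{k_1-1}$, say $h_j\in B_{k_2}-B_{k_2-1}$ with $k_2<k_1$.

There is $i$ with $[h_j,x_i]=g$: take $i=j$ for $j=1,2$, and $i=1$ for $j=3$, as $x_1$ fixes $h_2$ and $b_1$. So $g\in B_{k_2-1}$, say $g\in B_{k_3}-B_{k_3-1}$ with $k_3<k_2$. The three sections with indices $k_1>k_2>k_3$ meet $C$.

**Step 5: $c(A,C)\le3$.** Refine $0<\langle g\rangle\le\ker\varphi_2<\ker\kappa<A$ to an $E$-filtration, where $\ker\varphi_2\le M_2=\ker\kappa$. By Step 3, $C\cap\ker\varphi_2=\{g\}$, so the sections between $\langle g\rangle$ and $\ker\varphi_2$ miss $C$. The first section and the last two are the only ones that can meet $C$.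

Hence $\mathrm{saw}(G)=5+3=8$ by Proposition 2(a), while $\mathrm{axe}(G)=7$. This proves Theorem A. $\blacksquare$

## The modules $A_m$: one vector $\hat h(d)$ for every $d\in\mathbb F_2^m$

For larger gaps we shall take direct powers, and the proof will consume many $h$-type vectors. So we first build a version with a vector $\hat h(d)=\sum\delta_ih_i+(\text{a combination of }b\text{'s})$ for every $d=(\delta_1,\dots,\delta_m)\neq0$, all caught by one functional on $\ker\kappa$. Being $1$ for all $d\neq0$ is the polynomial condition
$$1=1+\prod_{i}(1+\delta_i)=\sum_{\emptyset\ne I}\delta_I,\qquad \delta_I:=\prod_{i\in I}\delta_i .$$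
To make this linear, we record each product $\delta_I$ with $|I|\ge2$ in its own coordinate $\beta_I$. For $|I|=2$ the equation $\beta_I=\delta_i\delta_j$ comes from an invariant term, as before. For $|I|\ge3$ we impose $\beta_I=\beta_{I^-}\delta_{\max I}$ with $I^-=I\setminus\{\max I\}$. This uses a term $\beta_{I^-}\delta'_{\max I}$, which changes under $x_{I^-}$ by $\kappa\delta'_{\max I}$. By Block II it needs a partner $\omega_I\kappa'$ with a new coordinate $\omega_I\mapsto\omega_I+\delta_{\max I}$.

**Data.** Let $m\ge2$, let $\mathcal I$ be the set of non-empty subsets of $\{1,\dots,m\}$ and $\mathcal I_3=\{I\in\mathcal I:|I|\ge3\}$. For $I\in\mathcal I_3$ put $\mu(I)=\max I$ and $I^-=I\setminus\{\mu(I)\}$. Let $A=A_m$ have the basis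
$$k,\quad g,\quad h_i\ (1\le i\le m),\quad b_I\ (I\in\mathcal I),\quad o_I\ (I\in\mathcal I_3)$$
with coordinates $\kappa,\gamma,\delta_i,\beta_I,\omega_I$, and put $\mathfrak b=\langle b_I:I\in\mathcal I\rangle$. For each $J\in\mathcal I$ there is a generator $x_J$ of $E$, acting by
$$\beta_J\mapsto\beta_J+\kappa;\qquad \gamma\mapsto\gamma+\delta_i\ \text{ if }J=\{i\};\qquad \omega_I\mapsto\omega_I+\delta_{\mu(I)}\ \text{ for each }I\in\mathcal I_3\text{ with }I^-=J,$$
with the other coordinates fixed. Each $x_J-1$ maps $A$ into $\langle g,b_I,o_I\rangle$ and kills that subspace, so the $x_J$ commute and have square $1$. Note $[k,x_J]=b_J$.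

The components of $f$, and the components of the $s_J$ (zero where not listed), are:

* (i) for $1\le i\le m$: $\ \kappa\delta_i'$;
* (ii) $\gamma\kappa'+\sum_i\beta_{\{i\}}\delta_i'$, with $s_{\{i\}}$-component $\kappa\delta_i$;
* (iii) for $I\in\mathcal I$: $\ \beta_I\beta_I'+\beta_I\kappa'+r_I$, where $r_I=0$ if $|I|=1$, $r_I=\delta_i\delta_j'$ if $I=\{i<j\}$, and $r_I=\omega_I\kappa'+\beta_{I^-}\delta_{\mu(I)}'$ if $|I|\ge3$; the $s_I$-component is $\beta_I\kappa+\beta_I$ and, if $|I|\ge3$, the $s_{I^-}$-component is $\kappa\delta_{\mu(I)}$;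
* (iv) for $I\in\mathcal I_3$: $\ \omega_I\omega_I'+\omega_I\delta_{\mu(I)}'$, with $s_{I^-}$-component $\omega_I\delta_{\mu(I)}+\omega_I$.

For example, $A_3$ has the single coordinate $\omega_{\{1,2,3\}}$, moved by $x_{\{1,2\}}$, which adds $\delta_3$ to it.

**Step 1: condition (1).** The coordinates $\kappa,\delta_i$ are invariant, so (i) never changes. In (ii), $x_{\{i\}}$ moves $\gamma$ by $\delta_i$ and $\beta_{\{i\}}$ by $\kappa$, so Block II gives the change $\delta_i\kappa'+\kappa\delta_i'$; other $x_J$ do not move the coordinates involved. In (iii), under $x_I$ the part $\beta_I\beta_I'+\beta_I\kappa'$ changes by $\beta_I\kappa'+\kappa\beta_I'$ (Block I), while $r_I$ is fixed, since $\omega_I$ and $\beta_{I^-}$ are moved only by $x_{I^-}$. If $|I|\ge3$, then under $x_{I^-}$ only $r_I$ changes, by $\delta_{\mu(I)}\kappa'+\kappa\delta_{\mu(I)}'$ (Block II with $u=\omega_I$, $p=\delta_{\mu(I)}$, $v=\beta_{I^-}$, $r=\kappa$). In (iv), only $x_{I^-}$ acts, and Block I with $u=\omega_I$, $p=\delta_{\mu(I)}$ gives the change $\omega_I\delta_{\mu(I)}'+\delta_{\mu(I)}\omega_I'$.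 In every case the change is the polarization of the listed component of $s$.

**Step 2: condition (2).** The function $\kappa\delta_i$ is invariant. The function $\beta_I\kappa+\beta_I$ could be moved only by $x_I$, and $\omega_I\delta_{\mu(I)}+\omega_I$ only by $x_{I^-}$; Block I says that they are not moved.

Let $G_m$ be the resulting $2$-group, and $z=z_m$ its number $w+l$.

**Step 3: the zeros of $q$.** For $d\in\mathbb F_2^m$ put
$$\hat h(d)=\sum_i\delta_ih_i+\sum_{|I|\ge2}\delta_Ib_I .$$
The components of $q$ are: (i) $\kappa\delta_i$; (ii) $\gamma\kappa+\sum_i\beta_{\{i\}}\delta_i$; (iii) $\beta_I(1+\kappa)$ plus, respectively, $0$, $\delta_i\delta_j$, or $\omega_I\kappa+\beta_{I^-}\delta_{\mu(I)}$; (iv) $\omega_I(1+\delta_{\mu(I)})$.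

*Case $\kappa=1$.* By (i) all $\delta_i=0$; by (iv) all $\omega_I=0$; by (ii) $\gamma=0$. Then (iii) holds for all values of the $\beta_I$. The zeros are $k+\mathfrak b$.

*Case $\kappa=0$.* Here (i) holds. From (iii), $\beta_{\{i\}}=0$, $\beta_{\{i,j\}}=\delta_i\delta_j$, and by induction on $|I|$, $\beta_I=\beta_{I^-}\delta_{\mu(I)}=\delta_I$ for $|I|\ge3$. Then (ii) holds, with $\gamma$ free, and (iv) reads $\omega_I=0$ whenever $\delta_{\mu(I)}=0$. The zeros are
$$\hat h(d)+\gamma g+\sum_{I\in\mathcal I_3}\omega_Io_I\quad\text{with }\omega_I=0\text{ whenever }\delta_{\mu(I)}=0;$$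
for $d=0$ these are just $0$ and $g$.

**Step 4: $\mathrm{axe}(G_m)=z+2$ and $\mathrm{saw}(G_m)\le z+3$.** As in Theorem A, take

* $M_1=\langle k,g\rangle+\mathfrak b$ and $\varphi_1=\kappa+\gamma$, invariant because $[M_1,E]\subseteq\mathfrak b\le\ker\varphi_1$;
* $M_2=\ker\kappa$ and $\varphi_2=\sum_i\delta_i+\sum_{|I|\ge2}\beta_I$, invariant because $[M_2,E]\subseteq\langle g,o_I\rangle\le\ker\varphi_2$.

We have $\varphi_1=1$ on $g$ and on $k+\mathfrak b$. On a zero with $\kappa=0$, $\varphi_2=\sum_{I\neq\emptyset}\delta_I=1+\prod_i(1+\delta_i)$, which is $1$ when $d\ne0$. So Proposition 2(b) gives $\mathrm{axe}(G_m)\le z+2$. The vector $h_1=\hat h(1,0,\dots,0)$ and $g$ span a space on which $q=0$, so $\mathrm{axe}(G_m)\ge z+2$ by 2(c). Finally $C\cap\ker\varphi_2=\{g\}$, so refining $0<\langle g\rangle\le\ker\varphi_2<\ker\kappa<A$ gives $c(A,C)\le3$.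

**Step 5: for a single copy, $\mathrm{saw}(G_m)=z+3$.** This is the argument of Theorem A again, in a form that prepares for powers. Let $B_*$ be an $E$-filtration and $\ell$ the largest index whose section meets $C$. Then $k\in C\subseteq B_\ell$, so $b_I=[k,x_I]\in B_{\ell-1}$ for all $I$. Let $\varphi:B_\ell\to\mathbb F_2$ be linear with kernel $B_{\ell-1}$. Since $\hat h(d)+\hat h(d')+\hat h(d+d')\in\mathfrak b\subseteq\ker\varphi$, the map $d\mapsto\varphi(\hat h(d))$ is *linear* on $\mathbb F_2^m$. As $m\ge2$, it has a non-zero $d$ in its kernel, so $\hat h(d)\in B_{\ell-1}$. If $\delta_j=1$, then $[\hat h(d),x_{\{j\}}]=g$: indeed $x_{\{j\}}$ adds $\delta_j$ to $\gamma$, adds $\kappa=0$ to $\beta_{\{j\}}$, and moves no $\omega_I$, as $|I^-|\ge2$. So $g$ enters the filtration strictly before $\hat h(d)$, which enters strictly before $\ell$: three sections meet $C$.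

## Direct powers and the problem of coinciding levels

Let $G=G_m^n$. It arises from the construction with the data $A^n$, $W^n$, $f^{\oplus n}$, and generators $x_J^{(i)}$ acting as $x_J$ on the $i$-th coordinate and trivially on the others, with $s_J^{(i)}(a)$ equal to $s_J(a_i)$ in the $i$-th copy of $W$ and $0$ in the others. The group acting is $E^n$, the central subgroup is $Z^n$ of rank $nz$, and $q(a_1,\dots,a_n)=0$ iff all $q(a_i)=0$. Three of the four bounds are immediate.

* $\mathrm{axe}(G)\le n(z+2)$: inflate the $z+2$ modules of each factor. If $(g_1,\dots,g_n)\ne1$, some $g_i\ne1$ acts freely on one of the modules inflated from factor $i$.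
* $\mathrm{axe}(G)\ge n(z+2)$: Proposition 2(c) with $U=\langle g,h_1\rangle^n$, of dimension $2n$.
* $\mathrm{saw}(G)\le n(z+3)$: concatenate. Let $G_{m,*}$ be a normal series of $G_m$ of rank at most $z+3$, and use the subgroups $G_m^{\,j}\times G_{m,k}\times1$. The section $(G_m^{\,j}\times G_{m,k}\times1)-(G_m^{\,j}\times G_{m,k-1}\times1)$ contains an involution iff $G_{m,k}-G_{m,k-1}$ does, because the coordinate in $G_{m,k}-G_{m,k-1}$ of such an involution is non-trivial with square $1$.

What is left is $\mathrm{saw}(G)\ge n(z+3)$, that is, $c\ge3n$ for $A^n$. The natural attempt is to apply Step 5 in each coordinate and add up. It yields three sections for each coordinate, but these sections may coincide for different coordinates. For instance $\ker(\kappa^{(1)}+\kappa^{(2)})$ is an $E^2$-submodule of $A^2$, and a filtration whose last step is $\ker(\kappa^{(1)}+\kappa^{(2)})<A^2$ catches both $k_1$ and $k_2$ in one section. So the counts cannot simply be added.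

Such a saving has a price: in this example $k_1+k_2$, which is also a zero of $q$, survives in the hyperplane. The proof counts all the sums $k_T=\sum_{i\in T}k_i$ together. It peels off sections from the top until some coordinate, say the first, has no surviving vectors with $\kappa^{(1)}=1$. At that moment one section can be charged to $k_1$, two more are found with $g_1$ and one $\hat h_1(d)$, and the other coordinates are handled by induction. Each peeled section may cost one dimension of usable $d$'s in each coordinate; this is what $m$ large is for.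

## At least $3n$ sections in every filtration of $A^n$

Put $d_0=0$ and $d_n=3n-1+\max(1,d_{n-1})$ for $n\geq 1$; so $d_1=3$, $d_2=8$. For a subspace $D\le\mathbb F_2^m$ let
$$C(D)=\{g\}\cup(k+\mathfrak b)\cup\{\hat h(d)+\gamma g:\ 0\neq d\in D,\ \gamma\in\mathbb F_2\},$$
a set of non-zero zeros of $q$ in $A_m$, and let
$$C(D_1,\dots,D_n)=\prod_{i=1}^n\big(C(D_i)\cup\{0\}\big)\setminus\{0\}\subseteq A^n .$$
For $n=0$ this set is empty. Write $k_i,g_i,b_I^{(i)},\hat h_i(d),\kappa^{(i)},x_I^{(i)}$ for the objects in coordinate $i$, and $\mathfrak b^{(i)}$ for the span of the $b_I^{(i)}$.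

**Proposition 3.** If $\dim D_i\ge d_n$ for all $i$, then for every $E^n$-filtration $B_*$ of $A^n$ at least $3n$ indices $k$ satisfy $(B_k-B_{k-1})\cap C(D_1,\dots,D_n)\ne\emptyset$.

*Proof.* We use induction on $n$; for $n=0$ there is nothing to show. Let $n\ge1$ and $C^*=C(D_1,\dots,D_n)$.

**Step 0: levels.** This step sets up the bookkeeping. For $0\neq v\in A^n$ let $\ell(v)=\min\{k:v\in B_k\}$, and put $\ell(0)=0$. The indices to be counted are the elements of $\ell(C^*)$. For a subspace $Y$, the dimension of $Y\cap B_k$ grows by at most $1$ at each step, and $\ell(Y\setminus0)$ is the set of indices at which it grows. So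
$$\ell(Y\setminus0)\text{ has exactly }\dim Y\text{ elements, of which }\dim Y/(Y\cap B_{k-1})\text{ are}\ge k.\tag{3}$$
Let $L=\ell(C^*)=\{\ell_1>\ell_2>\dots>\ell_N\}$; here $N\ge1$. *Suppose, for a contradiction, that $N\le3n-1$.* Put
$$P_s=B_{\ell_s},\qquad P_s'=B_{\ell_s-1}\quad(1\le s\le N),\qquad P_0'=A^n,\qquad K_s=C^*\cap P_s'.$$
So $K_s$ is the part of $C^*$ that survives after the top $s$ levels are removed. We have $K_0=C^*$. Also $K_{s-1}\subseteq P_s$ for $1\le s\le N$, since an element of $C^*$ with level below $\ell_{s-1}$ has level at most $\ell_s$ (for $s=1$: every element of $C^*$ has level at most $\ell_1$). Finally $K_N=\emptyset$.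

Let $p$ be the least index such that for some $i$ all elements of $K_p$ have $\kappa^{(i)}=0$. It exists, with $p\le N$, because $K_N=\emptyset$. And $p\ge1$, because $K_0$ contains every $k_i$. After renumbering the coordinates (and the $D_i$ with them) we may take $i=1$.

**Step 1: all $b$'s are low.** *We show $b_I^{(i)}\in P_s'$ for all $i$, all $I$ and $1\le s\le p$.* By minimality of $p$, for every $i$ there is $v\in K_{s-1}\subseteq P_s$ with $\kappa^{(i)}(v)=1$. Its $i$-th component lies in $C(D_i)$ and has $\kappa=1$, so it lies in $k+\mathfrak b$. As $x_I$ fixes $\mathfrak b$ pointwise, and $x_I^{(i)}$ acts only on coordinate $i$, we get $b_I^{(i)}=[v,x_I^{(i)}]\in[P_s,E^n]\subseteq P_s'$.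

**Step 2: many $\hat h_i(d)$ are low.** *We show that for $0\le s\le p$ there are subspaces $W_i^s\le D_i$ of codimension at most $s$ with $\hat h_i(W_i^s)\subseteq P_s'$.* Take $W_i^0=D_i$. Given $W_i^{s-1}$ with $1\le s\le p$, and $0\ne d\in W_i^{s-1}$, we have $\hat h_i(d)\in C^*\cap P_{s-1}'=K_{s-1}\subseteq P_s$. Let $\varphi_s:P_s\to\mathbb F_2$ be linear with kernel $P_s'$; it exists because $\ell_s\in L$ makes $|P_s/P_s'|=2$. For $d,d'\in W_i^{s-1}$,
$$\hat h_i(d)+\hat h_i(d')+\hat h_i(d+d')\in\mathfrak b^{(i)}\subseteq\ker\varphi_s$$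
by Step 1. So $d\mapsto\varphi_s(\hat h_i(d))$ is linear on $W_i^{s-1}$. Let $W_i^s$ be its kernel, of codimension at most $1$ in $W_i^{s-1}$.

Put $P=P_p'$ and $W_i=W_i^p$. As $p\le N\le3n-1$,
$$\dim W_i\ge d_n-(3n-1)=\max(1,d_{n-1}).\tag{4}$$
Choose $0\ne d\in W_i$ with, say, $\delta_j=1$. As computed in Step 5 of the section on $A_m$, $[\hat h_i(d),x_{\{j\}}^{(i)}]=g_i$; and $P$ is an $E^n$-submodule containing $\hat h_i(d)$. So $g_i\in P$ for every $i$. Therefore
$$V:=\text{the span of all }b_I^{(i)},\ g_i,\ \hat h_i(d)\ \ (1\le i\le n,\ I\in\mathcal I,\ d\in W_i)\ \text{ satisfies }\ V\subseteq P.$$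

**Step 3: one level is charged to $k_1$.** *We show that a part of $C^*$ that avoids $k_1$ misses at least one level of $L$.* For $T\subseteq\{1,\dots,n\}$ put $k_T=\sum_{i\in T}k_i$; then $k_T\in C^*$ if $T\ne\emptyset$. If $1\in T$, then $\kappa^{(1)}(k_T)=1$. So $k_T\notin K_p=C^*\cap P$ by the choice of $p$, and hence $k_T\notin P$. Consequently
$$k_1\notin P+\langle k_2,\dots,k_n\rangle,\tag{5}$$
for otherwise some $k_T$ with $1\in T$ would lie in $P$. Let
$$A_0=V+\langle k_2,\dots,k_n\rangle,\qquad A_1=A_0+\langle k_1\rangle,\qquad e=\dim A_1/(A_1\cap P)=\dim(A_1+P)/P .$$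
Since $V\subseteq P$, we have $A_0+P=P+\langle k_2,\dots,k_n\rangle$. By (5), $\dim A_0/(A_0\cap P)=\dim (A_0+P)/P=e-1$.

*Claim: $e\le p$.* Let $y\in A_1\setminus P$ and write $y=k_T+v$ with $v\in V\subseteq P$. Then $k_T\notin P=B_{\ell_p-1}$, so $T\neq\emptyset$, $k_T\in C^*$, and $\ell(k_T)\ge\ell_p>\ell(v)$. Hence $\ell(y)=\ell(k_T)\in L$. By (3), $A_1$ has exactly $e$ levels that are $\ge\ell_p$. They are the levels of elements outside $P$, so all of them lie in $\{\ell_1,\dots,\ell_p\}$. This gives $e\le p$.

Now let $C_0\subseteq C^*\cap A_0$. By (3) applied to $A_0$, at most $e-1\le p-1$ elements of $\ell(C_0)$ are $\ge\ell_p$. The others lie in $\{\ell_{p+1},\dots,\ell_N\}$. So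
$$|\ell(C_0)|\le(p-1)+(N-p)=N-1.\tag{6}$$

**Step 4: two levels from coordinate $1$, and $3(n-1)$ from the others.** *We choose $C_0$ so that $|\ell(C_0)|\ge3n-1$.* By (4) there is $0\ne d_1\in W_1$. Let
$$U=\langle g_1,\hat h_1(d_1)\rangle,\qquad A_J=A^{n-1}\text{ (coordinates }2,\dots,n),\qquad C_J=C(W_2,\dots,W_n)\subseteq A_J,$$
$$C_0=\{u+v:\ u\in U,\ v\in C_J\cup\{0\}\}\setminus\{0\}.$$
First, $C_0\subseteq C^*\cap A_0$. The non-zero elements $g_1$, $\hat h_1(d_1)$, $\hat h_1(d_1)+g_1$ of $U$ lie in $C(D_1)$ (viewed in coordinate $1$), and $W_i\le D_i$, so $C_0\subseteq C^*$. Further $U\subseteq V$, and each component of $v\in C_J\cup\{0\}$ is $0$, or $g_i$, or in $k_i+\mathfrak b^{(i)}$, or $\hat h_i(d)+\gamma g_i$ with $d\in W_i$. All these lie in $V+\langle k_2,\dots,k_n\rangle=A_0$.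

Next we push the filtration to $A_J$. Let
$$\bar B_k=\{v\in A_J:\ (v+U)\cap B_k\neq\emptyset\},$$
the projection to $A_J$ of $B_k\cap(U\oplus A_J)$. Let $E^{n-1}$ be the group acting on coordinates $2,\dots,n$. It acts trivially on $U$ and preserves $A_J$, so the projection $U\oplus A_J\to A_J$ is $E^{n-1}$-equivariant, and $\bar B_k$ is an $E^{n-1}$-submodule. The kernel of the projection on $B_k\cap(U\oplus A_J)$ is $B_k\cap U$, so
$$\dim\big(B_k\cap(U\oplus A_J)\big)=\dim\bar B_k+\dim(B_k\cap U).$$
The left side grows by at most $1$ at each step, and both terms on the right are non-decreasing. So $\bar B_*$ is an $E^{n-1}$-filtration of $A_J$ (with $\bar B_0=0$ and last term $A_J$), and no index $k$ is a jump for both $\bar B_*$ and $B_*\cap U$.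

There are exactly two jumps of $B_*\cap U$, as $\dim U=2$; both lie in $\ell(C_0)$, because $U\setminus0\subseteq C_0$. By (4), $\dim W_i\ge d_{n-1}$, so by the induction hypothesis there are at least $3(n-1)$ indices $k$ for which some $v\in C_J$ lies in $\bar B_k-\bar B_{k-1}$. For such $v$ pick $u\in U$ with $v+u\in B_k$. Then $v+u\notin B_{k-1}$, since $v\notin\bar B_{k-1}$, and $v+u\in C_0$, since $v\neq0$. So $k\in\ell(C_0)$. These indices are jumps of $\bar B_*$, so they differ from the two jumps of $B_*\cap U$. Hence
$$|\ell(C_0)|\ge2+3(n-1)=3n-1 .$$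
With (6) we get $N\ge3n$, which contradicts $N\le3n-1$. $\square$

**Proof of Theorem B.** The inequality $\mathrm{axe}\le\mathrm{saw}$ is Proposition 1. Let $n\ge1$, take $m\ge\max(2,d_n)$ and $D_i=\mathbb F_2^m$ for all $i$. The set $C(D_1,\dots,D_n)$ consists of non-zero zeros of $q$ on $A^n$, so by Proposition 3 every $E^n$-filtration of $A^n$ has at least $3n$ sections that meet the zero set. By Proposition 2(a), $\mathrm{saw}(G_m^n)\ge nz_m+3n$. With the bounds of the previous section,
$$\mathrm{axe}(G_m^n)=n(z_m+2),\qquad\mathrm{saw}(G_m^n)=n(z_m+3),\qquad \mathrm{saw}-\mathrm{axe}=n .$$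
So every $n\ge1$ occurs on a finite $2$-group. The gap $0$ occurs for $C_2$, and negative values are excluded by Proposition 1. Hence the values of $\mathrm{saw}-\mathrm{axe}$ are exactly the non-negative integers. $\blacksquare$
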